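# Circle modes of a degree-zero potential and the smoothness of planar steady flows in $L^2$

## 1. The kernel $z/(\pi\bar z)$ seen on circles

Identify $\mathbf R^2$ with $\mathbf C$ and write $\partial=\frac12(\partial_1-i\partial_2)$, $\bar\partial=\frac12(\partial_1+i\partial_2)$, so that $\partial\bar\partial=\frac14\Delta$. Throughout, $C$ is an absolute constant that may change from line to line. The proof turns on the kernel
$$N(z)=\frac{z}{\pi\bar z},\qquad |N|=\frac1\pi ,$$
and, for a complex function $S\in L^1(\mathbf R^2)$, on the real function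
$$\Psi=\tfrac12\operatorname{Im}(N*S)=\frac1{4i}\big(N*S-\bar N*\bar S\big).$$
The integral defining $\Psi(x)$ converges for every $x$, and $|\Psi|\le\frac1{2\pi}\|S\|_{L^1}$. Moreover $\Psi$ is continuous: if $x_k\to x$, then $N(x_k-y)\to N(x-y)$ for every $y\ne x$, and dominated convergence applies. In general one cannot say much more. If $S$ is replaced by a unit point mass at $y$, then $\Psi$ becomes $\frac1{2\pi}\sin(2\arg(x-y))$, which has no limit at $y$ and whose gradient has size $1/|x-y|$.

We look at $\Psi$ on circles. For a center $x$, a radius $r>0$ and an integer $m$, put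
$$\Psi_m(r)=\frac1{2\pi}\int_0^{2\pi}e^{-im\theta}\,\Psi(x+re^{i\theta})\,d\theta .$$
For the point mass viewed from its own position $x=y$, only the modes $m=\pm2$ are present, and they are constant in $r$. The modes $0$ and $4$ vanish there. The next lemma shows that these two modes are well behaved about every center.

**Lemma 1.** Let $S\in L^1(\mathbf R^2)$. For every center $x$ the functions $\Psi_0,\Psi_4$ are locally absolutely continuous on $(0,\infty)$ and
$$\int_0^\infty\Big(|\Psi_0'|+|\Psi_4'|+\frac4r|\Psi_4|\Big)dr\le C\|S\|_{L^1}.\tag{1}$$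

**Step 1: the modes of the kernel.** We expand $N$ on the circle in order to see which powers of $r$ occur. Fix $y=x+se^{i\alpha}$ with $s>0$ and write $\theta=\alpha+\tau$. Since $x+re^{i\theta}-y=e^{i\alpha}(re^{i\tau}-s)$,
$$\pi N(x+re^{i\theta}-y)=e^{2i\alpha}\,\frac{re^{i\tau}-s}{re^{-i\tau}-s}.$$
For $r<s$ put $t=r/s$ and divide numerator and denominator by $-s$:
$$\pi N=e^{2i\alpha}\,\frac{1-te^{i\tau}}{1-te^{-i\tau}}=e^{2i\alpha}(1-te^{i\tau})\sum_{n\ge0}t^ne^{-in\tau}.$$
The coefficient of $e^{-ik\tau}$ with $k\ge0$ is $e^{2i\alpha}(t^k-t^{k+2})$; the coefficient of $e^{i\tau}$ is $-te^{2i\alpha}$; there are no other modes. For $r>s$ put $t=s/r$ and divide by $r$: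
$$\pi N=e^{2i\alpha}e^{2i\tau}\,\frac{1-te^{-i\tau}}{1-te^{i\tau}}=e^{2i\alpha}e^{2i\tau}(1-te^{-i\tau})\sum_{n\ge0}t^ne^{in\tau}.$$
The coefficient of $e^{i(k+2)\tau}$ with $k\ge0$ is $e^{2i\alpha}(t^k-t^{k+2})$; the coefficient of $e^{i\tau}$ is $-te^{2i\alpha}$; there are no others. Let $N_m(r;y)$ be the $m$-th Fourier coefficient in $\theta$. Passing from $\tau$ to $\theta$ multiplies by $e^{-im\alpha}$. So, up to unimodular constants depending only on $\alpha$ and $m$:

* $\pi N_0=1-(r/s)^2$ for $r<s$, and $0$ for $r>s$;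
* $\pi N_4=0$ for $r<s$, and $(s/r)^2-(s/r)^4$ for $r>s$;
* $\pi N_{-4}=(r/s)^4-(r/s)^6$ for $r<s$, and $0$ for $r>s$.

**Step 2: bounds uniform in $y$.** We need the variation of these functions in $r$, and the integral of the modes $\pm4$ against $dr/r$. All three functions tend to $0$ from both sides at $r=s$, so they extend continuously, and they are piecewise $C^1$. The variation of $\pi N_0$ is $1$. On $0<t<1$ the function $t^2-t^4$ rises from $0$ to $\frac14$ and returns to $0$, so its variation is $\frac12$. Likewise $t^4-t^6$ has maximum $\frac4{27}$ (at $t^2=\frac23$) and variation $\frac8{27}$. Since $dr/r=\pm dt/t$,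
$$\int_0^\infty\pi|N_4|\frac{dr}r=\int_0^1(t-t^3)\,dt=\frac14,\qquad \int_0^\infty\pi|N_{-4}|\frac{dr}r=\int_0^1(t^3-t^5)\,dt=\frac1{12}.$$
None of these numbers depends on $y\neq x$. For fixed $y\ne x$ the true coefficient $N_m(r;y)$ is continuous in $r>0$: $N$ is bounded and, for fixed $r$, continuous at all but at most one point of the circle, so dominated convergence applies. Hence its value at $r=s$ is the continuous one.

**Step 3: integration against $S$.** We transfer the bounds to $\Psi$. As $N$ is bounded and $S\in L^1$, Fubini's theorem gives for every $r>0$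
$$\Psi_m(r)=\frac1{4i}\Big[\int N_m(r;y)S(y)\,dy-\int\overline{N_{-m}(r;y)}\;\overline{S(y)}\,dy\Big],$$
because the $m$-th coefficient of $\bar N$ is $\overline{N_{-m}}$. For $m=0,4$ write $N_{\pm m}(r_2;y)-N_{\pm m}(r_1;y)=\int_{r_1}^{r_2}\partial_rN_{\pm m}\,dr$. By Step 2, $\iint|\partial_rN_{\pm m}|\,|S|\,dr\,dy\le C\|S\|_{L^1}$, so Fubini applies again and shows that $\Psi_m(r_2)-\Psi_m(r_1)$ is the integral over $(r_1,r_2)$ of an $L^1(0,\infty)$ function of norm at most $C\|S\|_{L^1}$. This is absolute continuity together with the bound on $\Psi_m'$. Similarly $\int|\Psi_4|\frac{dr}r\le\frac14\int\!\!\int(|N_4|+|N_{-4}|)\frac{dr}r|S|\,dy\le C\|S\|_{L^1}$. $\square$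

The bound with $dr/r$ is special to the mode. For $m=2$ Step 1 gives $\pi|N_2|=0$ for $r<s$ and $1-(s/r)^2$ for $r>s$, so for $R>s$
$$\int_0^R\pi|N_2|\frac{dr}r=\log\frac Rs-\frac12\Big(1-\frac{s^2}{R^2}\Big),$$
which is unbounded as $s\to0$.

What is this for? Below, $S$ is the quadratic term of the Navier–Stokes equations, about which we know only $S\in L^1$, and $\Psi$ is, up to a smooth function, the stream function of the flow. A certain operator must be bounded on $L^\infty$. Estimating it by absolute values gives a divergent integral, but its angular integrals involve only $\Psi_0'$ and $\Psi_4'+\frac4r\Psi_4$, and (1) controls exactly these.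

## 2. Very weak solutions and $\varepsilon$-regularity

Let $\Omega\subset\mathbf R^n$ be a domain, and consider the steady Navier–Stokes equations $-\Delta u+u\nabla u+\nabla p=0$, $\operatorname{div}u=0$ in $\Omega$. Multiplying by a div-free test field removes the pressure, and moving all derivatives onto the test field leaves an expression that needs only $u\in L^2$.

**Definition.** A div-free vector field $u\in L^2(\Omega)$ is a *very weak solution* if
$$\int_\Omega\big(-u_i\,\Delta\varphi_i-u_iu_j\,\varphi_{i,j}\big)\,dx=0\tag{2}$$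
for each smooth div-free $\varphi:\Omega\to\mathbf R^n$ compactly supported in $\Omega$. Repeated indices are summed and $\varphi_{i,j}=\partial_j\varphi_i$. The solution is *smooth in $\Omega$* if it agrees almost everywhere with a $C^\infty$ function on $\Omega$.

The question comes from the course notes "1.1 Examples of fluid flows" (https://www-users.cse.umn.edu/~sverak/course-notes2011.pdf). The known result recalled with it is this: for $n\ge3$ any very weak solution with $u\in L^n(\Omega)$ is smooth, and for $n=2$ this is true if $L^n$ is replaced by $L^{n+\delta}$ for some $\delta>0$. The question is whether $L^2$ suffices when $n=2$, that is, whether the definition itself already forces smoothness.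

**Theorem 1.** Let $\Omega\subset\mathbf R^2$ be a domain and let $u\in L^2(\Omega)$ be a very weak solution of (2). Then $u$ is smooth in $\Omega$.

**Theorem A ($\varepsilon$-regularity).** There are absolute constants $\varepsilon_0\in(0,1]$ and $C_k$ $(k\ge0)$ such that if $u$ is a very weak solution in $B_R(x_0)\subset\mathbf R^2$ with $\|u\|_{L^2(B_R(x_0))}\le\varepsilon_0$, then $u$ is smooth in $B_{R/2}(x_0)$ and
$$R^{k+1}\sup_{B_{R/2}(x_0)}|D^ku|\le C_k\|u\|_{L^2(B_R(x_0))}\qquad(k\ge0).$$

Theorem A implies Theorem 1. For every $x_0\in\Omega$ we have $\|u\|_{L^2(B_R(x_0))}\to0$ as $R\to0$, so $u$ agrees almost everywhere with a smooth function near each point. Two such functions agree almost everywhere on overlaps, hence everywhere there, and they glue.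

The rest of the notes proves Theorem A. The map $u\mapsto Ru(x_0+R\,\cdot)$ preserves very weak solutions, preserves the $L^2$ norm in two dimensions, and multiplies $D^k$ by $R^{k+1}$. So we take $B_R(x_0)=B_1$ and write
$$\mu=\|u\|_{L^2(B_1)}\le\varepsilon_0\le1 .$$

## 3. The stream function and one scalar identity

We rewrite (2) as one equation for one real function. Since $\operatorname{div}u=0$ in the disc, $u=\nabla^\perp\psi=(-\partial_2\psi,\partial_1\psi)$ with $\psi\in W^{1,2}(B_1)$ real. Normalize $\int_{B_1}\psi=0$; then $\|\psi\|_{W^{1,2}(B_1)}\le C\mu$ by Poincaré's inequality. Put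
$$w=u_1+iu_2=2i\bar\partial\psi,\qquad S=(\partial\psi)^2 .$$
As $|\partial\psi|=\frac12|u|$, we have $\|S\|_{L^1(B_1)}=\mu^2/4$.

For real $\eta\in C_c^\infty(B_1)$ use $\varphi=\nabla^\perp\eta$, so $\varphi_1+i\varphi_2=2i\bar\partial\eta$. The linear term is
$$-\int u\cdot\Delta\varphi=-\int\nabla\psi\cdot\nabla\Delta\eta=\int\psi\,\Delta^2\eta=16\int\psi\,\partial^2\bar\partial^2\eta .$$
For the quadratic term, $\partial_1=\partial+\bar\partial$ and $\partial_2=i(\partial-\bar\partial)$ give $u\cdot\nabla=w\partial+\bar w\bar\partial$. Hence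
$$u_iu_j\varphi_{i,j}=\operatorname{Re}\big(\bar w\,(w\partial+\bar w\bar\partial)(2i\bar\partial\eta)\big)=\operatorname{Re}\big(2i\,\bar w^2\,\bar\partial^2\eta\big),$$
since $|w|^2\,2i\,\partial\bar\partial\eta$ is purely imaginary. Because $\bar w=-2i\partial\psi$, we have $\bar w^2=-4S$, and the right side is $\operatorname{Re}(-8iS\bar\partial^2\eta)=8\operatorname{Im}(S\bar\partial^2\eta)$. So (2) becomes
$$2\int\psi\,\partial^2\bar\partial^2\eta=\operatorname{Im}\int S\,\bar\partial^2\eta\qquad(\eta\in C_c^\infty(B_1)\text{ real}).\tag{3}$$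

Two families of flows can be settled by hand, because for them the quadratic term drops out.

**Example (parallel flows).** Let $u=(f(x_2),0)$ with $f\in L^2$ on a rectangle. Then $u_iu_j\varphi_{i,j}=f(x_2)^2\partial_1\varphi_1$ integrates to $0$, as does $f(x_2)\,\partial_1^2\varphi_1$. What remains of (2) is $\int f\,\partial_2^2\varphi_1=0$. With $\varphi_1=-\partial_2\eta$, $\eta=\alpha(x_1)\beta(x_2)$ and $\int\alpha=1$, this says $\int f\beta'''=0$ for all test functions $\beta$. So $f'''=0$, and $f$ is a polynomial of degree at most $2$.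

**Example (circular flows).** Let $\psi=\psi(|z|)$ in $B_1$. Then $S=\frac14e^{-2i\theta}\psi'(r)^2$, so $S(e^{-i\alpha}z)=e^{2i\alpha}S(z)$. For $\eta_\alpha(z)=\eta(e^{i\alpha}z)$ we have $\bar\partial^2\eta_\alpha(z)=e^{-2i\alpha}(\bar\partial^2\eta)(e^{i\alpha}z)$, and a change of variables gives $\int S\,\bar\partial^2\eta_\alpha=\int S\,\bar\partial^2\eta$. Averaging over $\alpha$, we may take $\eta$ radial. Then $\bar\partial\eta=\frac12e^{i\theta}\eta'$ and $\bar\partial^2\eta=\frac14e^{2i\theta}(\eta''-\eta'/r)$, so $S\,\bar\partial^2\eta$ is real and the right side of (3) vanishes. Thus $\psi$ is biharmonic in $B_1$, hence smooth (Lemma 2 below).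

## 4. Fundamental solutions, symbols, and the splitting $\psi=\Psi+h$

Recall $\bar\partial(1/z)=\pi\delta$, hence $\partial(1/\bar z)=\pi\delta$. A locally integrable function that is smooth off $0$ and homogeneous of degree $0$ has as its distributional first derivatives the pointwise ones, which are homogeneous of degree $-1$ and locally integrable. Therefore $\partial N=1/(\pi\bar z)$ and
$$\partial^2N=\delta,\qquad\bar\partial^2\bar N=\delta .$$
We also use
$$K=\partial\bar N=-\frac{\bar z}{\pi z^2},\qquad\mathcal C=\bar\partial\bar N=\frac1{\pi z},\qquad E=\frac2\pi|z|^2\log|z|=\frac1\pi z\bar z\log|z|^2 .$$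
$E$ is real, $\partial E=\frac1\pi(\bar z\log|z|^2+\bar z)$ and $\partial^2E=\bar N$, so $\partial^2\bar\partial^2E=\delta$. Moreover $\bar\partial^2E=N$ and $\partial\bar\partial E=\frac1\pi(\log|z|^2+2)$, so all third derivatives of $E$ are locally integrable, homogeneous of degree $-1$, and $|D^3E|\le C/|z|$.

**Symbols.** We need Fourier multipliers for $K$, $\mathcal C$ and $D^2N$. Recall that a tempered distribution on $\mathbf R^2$ homogeneous of degree $d$ has a Fourier transform homogeneous of degree $-2-d$. A distribution supported at $0$ is a finite sum of derivatives $D^\alpha\delta$, which are homogeneous of degree $-2-|\alpha|$; for instance $\delta$ has degree $-2$. So a distribution supported at $0$ and homogeneous of degree $>-2$ is zero. With $\hat f(\xi)=\int e^{-ix\cdot\xi}f(x)\,dx$ and $\kappa=\xi_1+i\xi_2$, the symbols of $\bar\partial$ and $\partial$ are $\frac i2\kappa$ and $\frac i2\bar\kappa$. From $\bar\partial\mathcal C=\delta$ and $\bar\partial^2K=\partial\delta$ we read off, away from $\xi=0$,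
$$\hat{\mathcal C}=\frac2{i\kappa},\qquad\hat K=\frac{i\bar\kappa/2}{(i\kappa/2)^2}=\frac{2\bar\kappa}{i\kappa^2}.$$
Both sides are homogeneous of degree $-1$ and the right sides are locally integrable, so the differences are supported at $0$ and vanish. Thus $|\hat{\mathcal C}|=|\hat K|=2/|\xi|$. In the same way $\partial^2(\partial_p\partial_qN)=\partial_p\partial_q\delta$ shows that the transform of $\partial_p\partial_qN$, which is homogeneous of degree $0$, is the bounded function $4\xi_p\xi_q/\bar\kappa^2$. It is smooth off $0$, so by Mikhlin's theorem convolution with $D^2N$ is bounded on $L^s$ for $1<s<\infty$.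

**Lemma 2 (interior estimate).** If $h\in L^1(B_r)$, $\Delta^2h=0$ in $B_r$ and $r'<r$, then $h$ is smooth in $B_r$ and $\sup_{B_{r'}}|D^kh|\le C(k,r,r')\|h\|_{L^1(B_r)}$.

*Proof.* Let $\chi\in C_c^\infty(B_r)$ with $\chi=1$ near $\overline{B_{r'}}$. Then $\chi h=E*f$ with $f=\partial^2\bar\partial^2(\chi h)$, and $f$ is supported in $\operatorname{supp}\nabla\chi$. Choose $\theta\in C_c^\infty(\mathbf R^2)$ equal to $1$ near $\operatorname{supp}\nabla\chi$ and to $0$ near $\overline{B_{r'}}$. Then $f=\theta f$, and for $x\in B_{r'}$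
$$h(x)=\int\chi(y)h(y)\;\partial_y^2\bar\partial_y^2\big(\theta(y)E(x-y)\big)\,dy .$$
The function $\theta(y)E(x-y)$ is smooth for $x\in B_{r'}$, since $y\in\operatorname{supp}\theta$ stays away from $x$. So we may differentiate in $x$ under the integral, and the bound follows. As $r'<r$ is arbitrary, $h$ is smooth in $B_r$. $\square$

**The splitting.** We identify the rough part of $\psi$. Extend $S=(\partial\psi)^2$ by $0$ outside $B_1$ and let $\Psi=\frac12\operatorname{Im}(N*S)$ as in Section 1, so $|\Psi|\le C\mu^2$. Since $\partial^2\bar\partial^2$ is a real operator and $\partial^2N=\delta$, we get $2\,\partial^2\bar\partial^2\Psi=\operatorname{Im}\bar\partial^2S$. Comparing with (3), $h=\psi-\Psi$ is biharmonic in $B_1$. Also $\|h\|_{L^2(B_1)}\le C(\mu+\mu^2)\le C\mu$. By Lemma 2, $h$ is smooth in $B_1$, so $\Psi=\psi-h\in W^{1,2}(B_{1/2})$ and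
$$\sup_{B_{1/2}}|\nabla h|\le C\mu,\qquad\|\nabla\Psi\|_{L^2(B_{1/2})}\le C\mu .\tag{4}$$

## 5. Elliptic bootstrap and its threshold at $L^2$

The natural first attempt is to feed integrability of $S$ into (3), gain derivatives of $\psi$, and repeat. One round reads as follows.

**Lemma 3.** Let $\frac12<r'<r\le\frac34$, $k\ge0$, $1<s<\infty$ and $S\in W^{k,s}(B_r)$. Then
$$\|\psi\|_{W^{k+2,s}(B_{r'})}\le C(k,s,r,r')\big(\mu+\|S\|_{W^{k,s}(B_r)}\big).$$

*Proof.* Let $r''=(r+r')/2$, let $\chi\in C_c^\infty(B_r)$ with $0\le\chi\le1$ and $\chi=1$ on $B_{r''}$, and put $\Psi_\chi=\frac12\operatorname{Im}N*(\chi S)$. As before, $2\partial^2\bar\partial^2\Psi_\chi=\operatorname{Im}\bar\partial^2(\chi S)$, so $\psi-\Psi_\chi$ is biharmonic in $B_{r''}$. Its $L^1(B_{r''})$ norm is at most $C(\mu+\|\chi S\|_{L^1})\le C\mu$. Lemma 2 bounds each of its derivatives on $B_{r'}$ by $C\mu$. For $0\le l\le k$, $D^{l+2}\Psi_\chi$ is a combination of real and imaginary parts of $D^2N*D^l(\chi S)$, and Section 4 bounds its $L^s$ norm by $C\|S\|_{W^{k,s}(B_r)}$.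 Finally $N$ is bounded and $|DN|\le C/|z|$ is locally integrable. For $x\in B_1$ and $y\in\operatorname{supp}\chi$ only $|x-y|<2$ matters, so Young's inequality bounds $\Psi_\chi$ and $D\Psi_\chi$ in $L^s(B_1)$ by $C\|\chi S\|_{L^s}$. $\square$

Suppose $u\in L^p$ with $2<p<4$. Then $S\in L^{p/2}$, Lemma 3 gives $\psi\in W^{2,p/2}$ on a smaller disc, and Sobolev's embedding gives $\nabla\psi\in L^q$ with $\frac1q=\frac2p-\frac12$. The gain in each round is $\frac1p-\frac1q=\frac12-\frac1p$. It is positive for $p>2$ and increases with $p$, so finitely many rounds reach an exponent at least $4$.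

At $p=2$ this breaks in two ways. The gain $\frac12-\frac1p$ is zero. Worse, $s=p/2=1$ is excluded in Lemma 3, and it must be. If $S_\delta$ are mollified point masses, $\bar\partial^2N*S_\delta\to\bar\partial^2N$, which equals $2z/(\pi\bar z^3)$ off $0$. Its modulus $2/(\pi|z|^2)$ is not integrable near $0$, so there is no $L^1$ bound. Even $\partial N*S$ need not be locally in $L^2$ with a bound by $\|S\|_{L^1}$, because $\partial N=1/(\pi\bar z)\notin L^2_{loc}$. So the right side of (3) does not even give back what we started with.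

Conversely, once we are at $p=4$ the loop runs to the end. We record this now, so that only an $L^4$ bound remains. Fix $\rho=1/32$.

**Proposition 4.** There is an absolute $\varepsilon_0\in(0,1]$ such that every very weak solution $u$ in $B_1$ with $\mu=\|u\|_{L^2(B_1)}\le\varepsilon_0$ satisfies
$$\|u\|_{L^4(B_\rho)}\le C\mu .\tag{5}$$

**Proposition 4 implies Theorem A.** *First, a larger disc.* For $x_0\in B_{3/4}$, apply (5) to $\frac14u(x_0+\frac14\,\cdot)$, a very weak solution in $B_1$ with $L^2$ norm at most $\mu\le\varepsilon_0$. Covering $B_{3/4}$ by finitely many discs of radius $\rho/4$ centered in it, we get $\|u\|_{L^4(B_{3/4})}\le C\mu$.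

*Then, the loop.* Put $r_j=\frac12+2^{-j-2}$, so $r_0=\frac34$. We have $\|S\|_{L^2(B_{r_0})}\le C\mu^2\le C\mu$, and Lemma 3 with $k=0$, $s=2$ gives $\|\psi\|_{W^{2,2}(B_{r_1})}\le C\mu$. By Sobolev, $\|\nabla\psi\|_{L^8(B_{r_1})}\le C\mu$, so $\|S\|_{L^4(B_{r_1})}\le C\mu$. Now suppose $\|S\|_{W^{k,4}(B_{r_{k+1}})}\le C_k\mu$ for some $k\ge0$; we have just checked $k=0$. Lemma 3 with $s=4$ gives $\|\partial\psi\|_{W^{k+1,4}(B_{r_{k+2}})}\le C_k\mu$. Since $W^{k+1,4}$ of a planar disc is an algebra and $\mu\le1$, $S=(\partial\psi)^2$ satisfies $\|S\|_{W^{k+1,4}(B_{r_{k+2}})}\le C_{k+1}\mu$. By induction $\|\partial\psi\|_{W^{k+1,4}(B_{1/2})}\le C_k\mu$ for all $k$. As $\psi$ is real, the same holds for $\nabla\psi$, and $W^{1,4}\subset L^\infty$ shows that $u=\nabla^\perp\psi$ is, after modification on a null set, $C^\infty$ in $B_{1/2}$ with $\sup_{B_{1/2}}|D^ku|\le C_k\mu$. Undoing the scaling gives Theorem A. $\square$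

## 6. Freezing one factor, and the adjoint equation

We now use smallness of $\mu$. Write $S=\partial\psi\cdot\partial\psi$, regard one factor as a given small coefficient in $L^2$ and the other as the unknown: (3) becomes linear. In $L^4$ this is promising. If $a\in L^2$ is small and $\partial\omega\in L^4$, then $a\,\partial\omega\in L^{4/3}$. By the Hardy–Littlewood–Sobolev inequality (HLS), convolution with $|z|^{-1}$ maps $L^{4/3}(\mathbf R^2)$ to $L^4(\mathbf R^2)$, so $\nabla N*(a\,\partial\omega)$ is small in $L^4$. But our unknown is only known to have $\partial\omega\in L^2$. Then $a\,\partial\omega$ is only in $L^1$, and as just seen $|z|^{-1}*L^1$ is not in $L^2$: we could not identify an $L^4$ solution of the linear equation with the $\omega$ we have. We therefore test the equation against solutions of the adjoint equation.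

**Step 1: the localized identity.** We cut off $\psi$ and isolate the part of the equation that carries the singular product. Let $\zeta_1\in C_c^\infty(B_{3\rho})$, $0\le\zeta_1\le1$, $\zeta_1=1$ on $B_{2\rho}$, $|\nabla\zeta_1|\le C$; let $\zeta\in C_c^\infty(B_{2\rho})$ be real with $\zeta=1$ on $B_\rho$. Both are fixed once and for all. Put
$$a=\zeta_1\,\partial\psi,\qquad\|a\|_{L^2}\le\mu/2,\qquad\omega=\zeta\psi\in W^{1,2}(\mathbf R^2).$$
For real $\eta\in C^\infty(\mathbf R^2)$ insert $\zeta\eta$ in (3), and write $v=\partial^2\eta$, so $\bar\partial^2\eta=\bar v$. Since $\zeta_1=1$ on $\operatorname{supp}\zeta$,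
$$\zeta S=\partial\psi\,(\partial\omega-\psi\,\partial\zeta)=a\,\partial\omega-\psi\,\partial\psi\,\partial\zeta,$$
and $\int\omega\,\partial^2\bar\partial^2\eta=\int\omega\,\bar\partial^2v=-\int\bar\partial\omega\,\bar\partial v$. Collecting terms,
$$-2\int\bar\partial\omega\,\bar\partial v-\operatorname{Im}\int a\,\partial\omega\,\bar v=R(\eta),\tag{6}$$
$$R(\eta)=-2\int\psi\big[\partial^2\bar\partial^2(\zeta\eta)-\zeta\,\partial^2\bar\partial^2\eta\big]+\operatorname{Im}\int\Big[-\psi\,\partial\psi\,\partial\zeta\,\bar\partial^2\eta+S\big(2\bar\partial\zeta\,\bar\partial\eta+\eta\,\bar\partial^2\zeta\big)\Big].$$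

**Step 2: the remainder is harmless.** We show that $R$ needs only two derivatives of $\eta$ in $L^4$. The first bracket is a sum of terms $D^\alpha\zeta\,D^\beta\eta$ with $|\alpha|+|\beta|=4$, $|\beta|\le3$. When $|\beta|=3$, move one derivative onto $\psi D^\alpha\zeta$. All these terms are then at most $C\|\psi\|_{W^{1,2}}\|\eta\|_{W^{2,2}(B_{2\rho})}$. The term with $\psi\,\partial\psi$ is at most $C\|\psi\|_{L^4}\|\partial\psi\|_{L^2}\|D^2\eta\|_{L^4(B_{2\rho})}$ by Hölder, and $\|\psi\|_{L^4}\le C\|\psi\|_{W^{1,2}}$. The terms with $S$ are at most $C\|S\|_{L^1}\|\eta\|_{C^1(B_{2\rho})}$, and $W^{2,4}\subset C^1$ in the plane. So $R$, with the third-order terms integrated by parts, is defined and continuous on $W^{2,4}(B_{2\rho})$, with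
$$|R(\eta)|\le C(\mu+\mu^2)\|\eta\|_{W^{2,4}(B_{2\rho})}\le C\mu\,\|\eta\|_{W^{2,4}(B_{2\rho})}.$$
For real affine $\eta$ we have $v=0$, so the left side of (6) vanishes and $R(\eta)=0$. Given real $\eta\in W^{2,4}(B_{2\rho})$, subtract the affine function that makes the means of $\eta$ and $\nabla\eta$ over $B_{2\rho}$ zero. Poincaré's inequality then gives
$$|R(\eta)|\le C\mu\,\|D^2\eta\|_{L^4(B_{2\rho})}.\tag{7}$$

**Step 3: which $v$ are admissible.** The test functions we shall construct are not smooth, so we need the exact class in which (6) survives.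

**Definition.** $X=\{v\in L^\infty(\mathbf R^2;\mathbf C):\nabla v\in L^2\}$, with $\|v\|_X=\|v\|_{L^\infty}+\|\nabla v\|_{L^2}$.

This is a Banach space: if $(v_k)$ is Cauchy, then $v_k\to v$ in $L^\infty$, $\nabla v_k\to F$ in $L^2$, and $F=\nabla v$ as distributions. Its elements need not be continuous. For instance $\sin(\log\log(1/|z|))$ near $0$, cut off smoothly, is bounded, has no limit at $0$, and has gradient of size at most $1/(|z|\log(1/|z|))$, which is square integrable near $0$ since $\int_0\frac{dr}{r\log^2(1/r)}<\infty$.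

**Lemma 5.** Identity (6) holds for every real $\eta\in W^{2,4}_{loc}(\mathbf R^2)$ with $v=\partial^2\eta\in X$.

*Proof.* Let $\eta_\delta$ be mollifications of $\eta$ and $v_\delta=\partial^2\eta_\delta$; (6) holds for $\eta_\delta$. As $\delta\to0$, $\bar\partial v_\delta\to\bar\partial v$ in $L^2$, and $R(\eta_\delta)\to R(\eta)$ because $\eta_\delta\to\eta$ in $W^{2,4}(B_{2\rho})$. Along a sequence, $v_\delta\to v$ almost everywhere, with $|v_\delta|\le\|v\|_{L^\infty}$. Since $a\,\partial\omega\in L^1$, dominated convergence gives $\int a\,\partial\omega\,\bar v_\delta\to\int a\,\partial\omega\,\bar v$. $\square$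

The boundedness of $v$ is indispensable here, because $a\,\partial\omega$ is only known to be integrable.

**Step 4: the adjoint equation.** We choose $\eta$ so that the left side of (6) becomes $-\int\partial_j\omega\,G$ for a prescribed real $G\in C_c^\infty(\mathbf R^2)$. Formally the left side of (6) is $\int\omega\,\big[2\bar\partial^2v+\operatorname{Im}\partial(a\bar v)\big]$, so we want
$$\bar\partial^2v=g:=\tfrac12\partial_jG-\tfrac12\operatorname{Im}\partial(a\bar v)=\tfrac12\partial_jG-\tfrac1{4i}\big[\partial(a\bar v)-\bar\partial(\bar av)\big].$$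
Since $\bar\partial^2\bar N=\delta$, this is solved by $v=\bar N*g$, that is, as $-\frac1{4i}=\frac i4$,
$$v=v_0+Tv,\qquad v_0=\tfrac12(\partial_j\bar N)*G,\qquad Tv=\tfrac i4\big[K*(a\bar v)-\mathcal C*(\bar av)\big].\tag{8}$$
The operator $T$ is real-linear. To solve (8) by contraction in $X$ we need $T$ to be small on $L^\infty$, and this is the decisive difficulty. Since $|K|=|\mathcal C|=1/(\pi|z|)$, estimating by absolute values requires $\int|a(y)||x-y|^{-1}dy$ to be bounded in $x$, which $a\in L^2$ does not give. It does not help to know that $a=\partial\psi$ near a point with $\psi$ real and in $W^{1,2}$: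

**Example.** Near $0$ let $\psi=2\cos(4\theta)F(r)$ with $F(r)=1/\log(1/r)$. Then $|\nabla\psi|\le C/(r\log(1/r))$, so $\psi\in W^{1,2}$ near $0$, and $\psi$ is even continuous. Since $K(-re^{i\theta})=e^{-3i\theta}/(\pi r)$ and $\partial=\frac12e^{-i\theta}(\partial_r-\frac ir\partial_\theta)$,
$$\int_0^{2\pi}K(-re^{i\theta})\,\partial\psi(re^{i\theta})\,r\,d\theta=\frac1{2\pi}\int_0^{2\pi}e^{-4i\theta}\big(\partial_r\psi-\tfrac ir\partial_\theta\psi\big)d\theta=F'(r)+\frac4rF(r),$$
which is positive, and $\int_0\frac{dr}{r\log(1/r)}=\infty$. So even after integrating over circles first, the integral for $K*a$ at $0$ diverges.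

What this example lacks is the equation. For a solution, the mode $4$ of $\psi$ is that of $\Psi$ plus that of a smooth function, and Lemma 1 says precisely that $\int|\Psi_4|\frac{dr}r<\infty$.

## 7. Angular cancellation makes $T$ small on $L^\infty\cap\dot W^{1,2}$

**Lemma 6.** For every $x\in\mathbf R^2$,
$$\Lambda_x:=\int_0^\infty\Big|\int_0^{2\pi}K(-re^{i\theta})\,a(x+re^{i\theta})\,r\,d\theta\Big|dr+\int_0^\infty\Big|\int_0^{2\pi}\mathcal C(-re^{i\theta})\,\bar a(x+re^{i\theta})\,r\,d\theta\Big|dr\le C\mu .\tag{9}$$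
(The inner integrals exist for almost every $r$ since $a\in L^2$.)

*Proof.* **Step 1: far centers.** If $|x|\ge4\rho$, then $|x-y|\ge\rho$ on $\operatorname{supp}a\subset B_{3\rho}$, so $\Lambda_x\le C\|a\|_{L^1}\le C\mu$.

**Step 2: near centers, removing the harmless parts.** We reduce to $\partial\Psi$. Let $|x|<4\rho$. If $a(y)\ne0$ then $|y-x|<7\rho$, so only $r<7\rho$ counts, and $B_{7\rho}(x)\subset B_{11\rho}\subset B_{1/2}$. There
$$a=\zeta_1\,\partial h+(\zeta_1-\zeta_1(x))\,\partial\Psi+\zeta_1(x)\,\partial\Psi .$$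
The first term contributes at most $C\sup_{B_{1/2}}|\nabla h|\int_0^{7\rho}\!\int_0^{2\pi}d\theta\,dr\le C\mu$ by (4). In the second, $|\zeta_1(y)-\zeta_1(x)|\le C|x-y|$ cancels the kernel, and the contribution is at most $C\|\nabla\Psi\|_{L^1(B_{11\rho})}\le C\mu$, again by (4).

**Step 3: near centers, the modes of $\Psi$.** For the third term we compute the angular integrals exactly. In polar coordinates about $x$,
$$\partial=\tfrac12e^{-i\theta}\big(\partial_r-\tfrac ir\partial_\theta\big),\quad\bar\partial=\tfrac12e^{i\theta}\big(\partial_r+\tfrac ir\partial_\theta\big),\quad K(-re^{i\theta})=\frac{e^{-3i\theta}}{\pi r},\quad\mathcal C(-re^{i\theta})=-\frac{e^{-i\theta}}{\pi r}.$$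
Since $\Psi\in W^{1,2}(B_{7\rho}(x))$, testing its weak derivatives with $\chi(r)e^{-im\theta}$, $\chi\in C_c^\infty(0,7\rho)$, shows two things. First, $\frac1{2\pi}\int e^{-im\theta}\partial_\theta\Psi\,d\theta=im\Psi_m$ for almost every $r<7\rho$. Second, $\frac1{2\pi}\int e^{-im\theta}\partial_r\Psi\,d\theta$ is the weak derivative of $\Psi_m$ on $(0,7\rho)$; for $m=0,4$ it is $\Psi_m'$ almost everywhere, by the absolute continuity in Lemma 1. As $\Psi$ is real, $\overline{\partial\Psi}=\bar\partial\Psi$. Hence for almost every $r<7\rho$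
$$\int_0^{2\pi}K(-re^{i\theta})\,\partial\Psi\,r\,d\theta=\frac1{2\pi}\int_0^{2\pi}e^{-4i\theta}\big(\partial_r\Psi-\tfrac ir\partial_\theta\Psi\big)d\theta=\Psi_4'+\frac4r\Psi_4,$$
$$\int_0^{2\pi}\mathcal C(-re^{i\theta})\,\overline{\partial\Psi}\,r\,d\theta=-\frac1{2\pi}\int_0^{2\pi}\big(\partial_r\Psi+\tfrac ir\partial_\theta\Psi\big)d\theta=-\Psi_0'.$$
By Lemma 1, and $0\le\zeta_1(x)\le1$, the third term contributes at most $C\|S\|_{L^1}\le C\mu^2\le C\mu$. $\square$

The conjugations in $T$ matter. If $\mathcal C$ met $\partial\Psi$ instead of its conjugate, the same computation would produce $-(\Psi_2'+\frac2r\Psi_2)$, and for the mode $2$ the bound with $dr/r$ is not available, as we saw after Lemma 1.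

**Lemma 7.** $\|Tv\|_X\le C\mu\|v\|_X$ for $v\in X$, and $\|Tv\|_{L^4}\le C\mu\|v\|_{L^4}$ for $v\in L^4$.

*Proof.* Since $a$ has compact support, $av\in L^{4/3}$ in both cases, so the integrals defining $Tv$ converge absolutely almost everywhere by HLS.

**Step 1: $L^4$.** By HLS, $\|Tv\|_{L^4}\le C\|av\|_{L^{4/3}}\le C\|a\|_{L^2}\|v\|_{L^4}$.

**Step 2: the gradient.** For $v\in X$, $a\bar v$ and $\bar av$ are in $L^2$ with compact support. Since $|\xi||\hat K|=|\xi||\hat{\mathcal C}|=2$, Plancherel gives $\|\nabla Tv\|_{L^2}\le C\|av\|_{L^2}\le C\mu\|v\|_{L^\infty}$.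

**Step 3: the sup norm.** We split $v$ on circles about $x$ into mean and oscillation: the mean meets the angular cancellation, the oscillation is paid for by $\nabla v\in L^2$. Fix $x$ with $(|\cdot|^{-1}*|a|)(x)<\infty$, which holds for almost every $x$. Since $v\in W^{1,2}_{loc}$, for almost every $r$ the function $\theta\mapsto v(x+re^{i\theta})$ agrees almost everywhere with a $W^{1,2}$ function on the circle whose derivative is $\partial_\theta v$. Let $m(r)$ be its mean, so $|m(r)|\le\|v\|_{L^\infty}$. By Wirtinger's inequality on the circle, and $|\partial_\theta v|\le r|\nabla v|$,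
$$\int\frac{|v(y)-m(|y-x|)|^2}{|y-x|^2}\,dy=\int_0^\infty\!\!\int_0^{2\pi}|v-m|^2\,d\theta\,\frac{dr}r\le\int_0^\infty\!\!\int_0^{2\pi}|\partial_\theta v|^2\,d\theta\,\frac{dr}r\le\|\nabla v\|_{L^2}^2 .$$
By Cauchy–Schwarz, the part of $Tv(x)$ coming from $v-m$ is at most $C\int|a(y)|\frac{|v(y)-m|}{|x-y|}dy\le C\|a\|_{L^2}\|\nabla v\|_{L^2}\le C\mu\|v\|_X$. The part coming from $m$ converges absolutely by the choice of $x$, and with $y=x+re^{i\theta}$ it equals
$$\frac i4\int_0^\infty\Big[\overline{m(r)}\int_0^{2\pi}K(-re^{i\theta})\,a(x+re^{i\theta})\,r\,d\theta-m(r)\int_0^{2\pi}\mathcal C(-re^{i\theta})\,\bar a(x+re^{i\theta})\,r\,d\theta\Big]dr .$$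
Its modulus is at most $\|v\|_{L^\infty}\Lambda_x\le C\mu\|v\|_{L^\infty}$ by (9). $\square$

Now fix the absolute constant $\varepsilon_0\in(0,1]$ so that $\mu\le\varepsilon_0$ makes $C\mu\le\frac12$ in both bounds of Lemma 7. Then $T$ has norm at most $\frac12$ on $X$, on $L^4$, and hence on the Banach space $X\cap L^4$ with norm $\max(\|\cdot\|_X,\|\cdot\|_{L^4})$.

## 8. The dual solution and the $L^4$ bound

We prove Proposition 4. Let $G\in C_c^\infty(\mathbf R^2)$ be real and $j\in\{1,2\}$.

**Step 1: solve (8).** We check that the data lie in the space where $T$ contracts. The kernel $\partial_j\bar N$ is homogeneous of degree $-1$, smooth off $0$ and locally integrable. So $v_0=\frac12(\partial_j\bar N)*G$ is smooth, with $v_0=O(|z|^{-1})$ and $\nabla v_0=O(|z|^{-2})$ at infinity. Hence $v_0\in X\cap L^4$, and HLS gives $\|v_0\|_{L^4}\le C\|G\|_{L^{4/3}}$. By contraction there is $v\in X\cap L^4$ with $v=v_0+Tv$, and $\|v\|_{L^4}\le\|v_0\|_{L^4}+\frac12\|v\|_{L^4}$ yields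
$$\|v\|_{L^4}\le2\|v_0\|_{L^4}\le C\|G\|_{L^{4/3}}.$$

**Step 2: $v$ comes from a real $\eta$.** Identity (6) concerns $v=\partial^2\eta$ with $\eta$ real, so we must produce $\eta$. With this $v$, the distribution
$$g=\tfrac12\partial_jG-\tfrac12\operatorname{Im}\partial(a\bar v)=\tfrac12\partial_jG-\tfrac1{4i}\big[\partial(a\bar v)-\bar\partial(\bar av)\big]$$
is real and compactly supported. Put $\eta=E*g$, which is real because $E$ is. Since $\partial^2E=\bar N$,
$$\partial^2\eta=\bar N*g=\tfrac12(\partial_j\bar N)*G-\tfrac1{4i}\big[K*(a\bar v)-\mathcal C*(\bar av)\big]=v_0+Tv=v,$$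
and $\bar\partial^2v=(\bar\partial^2\bar N)*g=g$.

**Step 3: $\eta$ is admissible, with a bound.** The second derivatives $D^2\eta$ are linear combinations of convolutions of components of $D^3E=O(1/|z|)$ with $G$, $a\bar v$ and $\bar av$. By HLS and Step 1,
$$\|D^2\eta\|_{L^4}\le C\big(\|G\|_{L^{4/3}}+\|a\|_{L^2}\|v\|_{L^4}\big)\le C\|G\|_{L^{4/3}}.\tag{10}$$
Likewise $\eta$ and $\nabla\eta$ are combinations of convolutions of components of $DE$ (continuous) and of $D^2E$ (a logarithm at most, so in $L^2_{loc}$) with compactly supported $L^{4/3}$ functions. By Young's inequality they lie in $L^4_{loc}$. So $\eta\in W^{2,4}_{loc}$ and $\partial^2\eta=v\in X$; by Lemma 5, (6) holds for $\eta$.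

**Step 4: pair the adjoint equation with $\omega$.** This makes the singular product cancel. For a real test function $\omega$, the equation $\bar\partial^2v=g$ means
$$-\int\bar\partial\omega\,\bar\partial v=-\tfrac12\int\partial_j\omega\,G+\tfrac12\operatorname{Im}\int a\bar v\,\partial\omega .$$
It extends to our real, compactly supported $\omega=\zeta\psi\in W^{1,2}$ by density, because $\bar\partial v$, $G$ and $a\bar v$ are in $L^2$. Multiply by $2$ and insert into (6):
$$-\int\partial_j\omega\,G+\operatorname{Im}\int a\bar v\,\partial\omega-\operatorname{Im}\int a\,\partial\omega\,\bar v=R(\eta).$$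
The two terms with $a$ cancel, so
$$-\int\partial_j\omega\,G=R(\eta).$$

**Step 5: duality.** By (7) and (10),
$$\Big|\int\partial_j\omega\,G\Big|\le C\mu\,\|D^2\eta\|_{L^4}\le C\mu\,\|G\|_{L^{4/3}}$$
for all real $G\in C_c^\infty(\mathbf R^2)$ and $j=1,2$. Since $C_c^\infty$ is dense in $L^{4/3}$, whose dual is $L^4$, we obtain $\|\nabla\omega\|_{L^4}\le C\mu$. As $\omega=\psi$ on $B_\rho$ and $|u|=|\nabla\psi|$, this is (5), which proves Proposition 4. By Section 5, Theorem A follows, and with it Theorem 1: for $n=2$ every very weak solution $u\in L^2(\Omega)$ is smooth in $\Omega$. $\blacksquare$
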